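# Independent dominating sets in graphs without 4-cycles

All graphs are finite and simple, and $\log$ is the natural logarithm. We write $N(x)$ for the set of neighbors of $x$ and $N[x]=N(x)\cup\{x\}$.

## 1. Two 4-regular graphs

An independent dominating set in a graph $G$ is a set $S$ of vertices, no two of them adjacent, such that every vertex outside $S$ has a neighbor in $S$. Every maximal independent set is one, so they always exist. Let $\gamma_\circ(G)$ be the smallest size of one. How small is it in a $d$-regular graph on $n$ vertices? A vertex dominates itself and its $d$ neighbors, so $\gamma_\circ(G)\ge n/(d+1)$. We compute two examples with $d=4$.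

Take first $K_{4,4}$. An independent set lies inside one side, and to dominate the other vertices of that side it must contain the whole side. So $\gamma_\circ(K_{4,4})=4$, half of all vertices. (Without independence, the two ends of an edge would do.)

For the second example, let the vertices of the Petersen graph be the ten pairs from $\{1,2,3,4,5\}$, two pairs being adjacent if they are disjoint. Disjoint pairs $ab,cd$ have no common neighbor, and pairs $ab,ac$ have exactly one, namely the pair of the two remaining elements. So there are no triangles and no 4-cycles. Let $L$ be the line graph: its vertices are the 15 edges of the Petersen graph, adjacent when they share an end. It is 4-regular. Two edges with a common end $p$ have one common neighbor, the third edge at $p$; a second one would close a triangle in the Petersen graph. Two disjoint edges have at most one common neighbor, since two edges joining them would give a triangle or a 4-cycle. So any two vertices of $L$ have at most one common neighbor, which says that $L$ has no 4-cycle. It does have triangles: the three edges at a vertex.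

An independent dominating set in $L$ is a maximal matching of the Petersen graph. The three edges
$$23-45,\qquad 24-35,\qquad 25-34$$
form a matching; the vertices not covered are $12,13,14,15$, which pairwise intersect and so are pairwise nonadjacent. The matching is therefore maximal, and $\gamma_\circ(L)=3=15/(4+1)$, the least possible.

So with the same degree the fraction of vertices needed can be $1/2$ or $1/5$. In $K_{4,4}$ two vertices on one side have all four neighbors in common; in $L$ two vertices have at most one common neighbor. The question is whether a bound on common neighbors, meaning no 4-cycles, forces $\gamma_\circ$ down to about $\frac nd\log d$ for every $d$-regular graph.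

## 2. The bound $\frac nd(\log d+O(1))$

The paper "Independent dominating sets in graphs of girth five via the semi-random method" (http://www.math.univ-toulouse.fr/~aharutyu/Semirandom.pdf) is the origin of the problem. The following known result is quoted there: there is an absolute constant $c$ such that every $n$-vertex $d$-regular graph of girth at least five has an independent dominating set of size at most $\frac{n(\log d+c)}d$. The conjecture to be settled is that the same holds, for some absolute $c$ and all $d\ge1$, if one only forbids cycles of length 4. Triangles are then allowed, as in $L$.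

For $d=1$ the graph is a union of $n/2$ disjoint edges and $\gamma_\circ=n/2$. For $d=2$ it is a union of cycles $C_m$, and $\gamma_\circ(C_m)=\lceil m/3\rceil$: on vertices $0,\dots,m-1$ with $m=3q+r$, $0\le r\le2$, take $0,3,\dots,3q-3$. These dominate everything except $r$ consecutive vertices $3q-1,\dots,3q+r-2$, and if $r\ge1$ we add $3q-1$, which dominates them all and whose neighbors are not selected. For bounded $d$ there is nothing to prove, since $\gamma_\circ\le n=\frac nd\cdot d$. The question is about large $d$.

We prove more than the conjecture. The codegree of two distinct vertices is the number of their common neighbors: at most $1$ in $L$, and $4$ for two vertices on one side of $K_{4,4}$.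

**Theorem 1.** There is an absolute constant $C$ such that the following holds. Let $G$ be an $n$-vertex graph with minimum degree at least $d\ge1$ and maximum degree at most $\Delta=(1+\eta)d$, $\eta\ge0$, in which every two distinct vertices have at most $k\ge1$ common neighbors. Then
$$\gamma_\circ(G)\le\frac nd\Big(\log d+C\,k\,d^{\eta}\Big).$$

**Corollary 2 (the conjecture is true).** Every $n$-vertex $d$-regular graph without 4-cycles satisfies $\gamma_\circ(G)\le\frac nd(\log d+C)$. More generally, if $d\ge2$ and $B\ge 0$, every $n$-vertex graph without 4-cycles with all degrees in $[d,\,d+Bd/\log d]$ satisfies $\gamma_\circ(G)\le\frac nd(\log d+Ce^B)$.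

A graph has no 4-cycle exactly when two distinct vertices never have two common neighbors, so $k=1$ in both cases. Take $\eta=0$ for the first and $\eta=B/\log d$, so that $d^\eta=e^B$, for the second.

**Proposition 3 (dependence on $k$).** Suppose that $\gamma_\circ(G)\le\frac nd(\log d+f(k))$ for all $n$-vertex $d$-regular graphs with codegrees at most $k$. Then $f(k)\ge k/2-\log k$.

**Proof.** Take $G=K_{d,d}$ with $d=k$. Its codegrees are at most $k$, and as for $K_{4,4}$ we have $\gamma_\circ=d=n/2$. So $\frac n2\le\frac nk(\log k+f(k))$. $\square$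

So the linear dependence on $k$ in Theorem 1 is best possible up to the constant factor.

**Theorem 4 (the leading term).** There is $d_0$ such that for each $d\ge d_0$ and all sufficiently large $n$ with $nd$ even there is an $n$-vertex $d$-regular graph of girth at least $5$ with no dominating set (independent or not) of size at most $\frac nd(\log d-2\log\log d-1)$.

So the term $\frac{n\log d}d$ in Corollary 2 is sharp, up to a correction $2\log\log d+O(1)$ inside the bracket. Sections 3 to 10 prove Theorem 1, and Section 11 proves Theorem 4.

## 3. Random sets, and selection at a prescribed rate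

Let $G$ be $d$-regular. If independence is dropped, the bound is easy. Put each vertex into $R$ independently with probability $p=\frac{\log d}d$. A vertex is undominated with probability $(1-p)^{d+1}\le e^{-pd}=\frac1d$. Adding all undominated vertices to $R$ gives a dominating set of expected size at most $\frac nd(\log d+1)$.

This $R$ is far from independent. The expected number of edges inside it is $\frac{nd}2p^2=\frac{n\log^2d}{2d}$, which exceeds the expected size $\frac{n\log d}d$ of $R$ as soon as $\log d>2$. Repairing conflicts one at a time has no budget.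

It is better to select vertices one at a time, in continuous time, and only vertices that are still undominated. Independence is then automatic. Let $U_t$ be the set of undominated vertices at time $t$, and suppose every $x\in U_t$ is selected at rate $w_t(x)=e^t/d$. Put $w_t(x)=0$ for $x\notin U_t$ and
$$\lambda_t(x)=\sum_{y\in N[x]}w_t(y).$$
A vertex $x\in U_t$ leaves $U$ at rate $\lambda_t(x)$. If $\lambda$ stays close to $1$, a vertex survives to time $t$ with probability about $e^{-t}$, so the expected number of selections per unit time is about $ne^{-t}\cdot\frac{e^t}d=\frac nd$. Stopping at $T=\log d-O(1)$, we have selected about $\frac nd\log d$ vertices and left $O(n/d)$ undominated. That is the right answer, but we must keep $\lambda$ near $1$, with errors of bounded total integral, until time $\log d-O(1)$.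

Here is where the obvious bookkeeping stops. The drift (expected rate of change) of $w_t(x)$ is $w_t(x)(1-\lambda_t(x))$, so the drift of $\lambda_t(v)$ is
$$\sum_{x\in N[v]}w_t(x)\,(1-\lambda_t(x)).$$
If all we know is $|\lambda_t(x)-1|\le\varepsilon$ for all $x$, this is bounded only by $\varepsilon(1+\varepsilon)$. The resulting inequality, roughly $\varepsilon'\le\varepsilon$, allows a deviation to grow like $e^t$. Now noise is present from the start. In a graph of girth at least five, selecting one of the $d(d-1)$ vertices at distance two from $v$ at time $0$ lowers $\lambda(v)$ by $\frac1d$, and each is selected at rate $\frac1d$. This alone produces variance at rate $d(d-1)\cdot\frac1d\cdot\frac1{d^2}=\frac{d-1}{d^2}$, so one must reckon with deviations of order $d^{-1/2}$ after a bounded time. The bookkeeping lets them grow to $d^{-1/2}e^t$, and this reaches $1$ at $t=\frac12\log d$, when about $n/\sqrt d$ vertices should still be undominated. From there on it gives no information. (This is a heuristic about a method of estimation, and we use it only as motivation.)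

The trouble is the feedback: a deviation of $\lambda$ at the neighbors becomes drift at $v$. The remedy is to let each weight grow at the rate at which its vertex is being killed:
$$\frac{d}{dt}w_t(x)=w_t(x)\lambda_t(x)\qquad(x\in U_t).$$
Then the drift of $w_t(x)$ is $w_t(x)\lambda_t(x)-w_t(x)\lambda_t(x)=0$. So $\lambda_t(v)$ has zero drift as well, and only noise is left. Let $\frac1M$ be the size of a typical weight. A selection of $y$ changes $\lambda(v)$ by $J(y)=\sum_{u\in N[y]\cap N[v]}w(u)$, which is $O(\frac1M)$ when codegrees are bounded. Variance is therefore produced at rate $\sum_yw(y)J(y)^2=O(\frac1M)\sum_{u\in N[v]}w(u)\lambda(u)$, that is, $O(\frac1M)$ while $\lambda\approx1$. With $M=M_t$ proportional to $de^{-t}$ we get $\int_0^t\frac{ds}{M_s}\le\frac1{M_t}$, so the noise should remain of order $M_t^{-1/2}$, which is small until $M_t$ is a constant. That is just the time $\log d-O(1)$.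

There is one obstacle: these weights can blow up. Take $K_2$ with $d=1$. Before any selection both weights equal $w$ with $w'=2w^2$, $w_0=1$, so $w=\frac1{1-2t}$. The probability of no selection up to time $t<\frac12$ is $\exp(-\int_0^t2w)=1-2t$. So $E\,w_t=1$ for $t<\frac12$, but a selection occurs before time $\frac12$ almost surely, and after it all weights are $0$. Zero drift does not give constant expectation here, because $w$ is unbounded. In a triangle, $d=2$ and $w'=3w^2$, $w_0=\frac12$, give $w=\frac1{2-3t}$, with blow-up at $t=\frac23$. So we cap the growth rate at a value slightly above the largest value expected of $\lambda$. All weights are then bounded by a deterministic function, which also keeps jumps small. The cap creates a new loss, which must be shown to be small; for this we need an upper tail bound for $\lambda$ before the lower tail bound.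

## 4. The capped process

Let $G$ be as in Theorem 1.

**Step 1: parameters.** We dispose of small $d$ and fix the time scale. Put
$$\kappa=k+2\le3k,\qquad H=\kappa d^\eta,\qquad A=2000.$$
For $x\ne y$ we have $|N[x]\cap N[y]|\le\kappa$: at most $k$ common neighbors, and possibly $x$ and $y$ themselves. Note $\kappa\ge3$.

If $d\le AH$, then $\gamma_\circ\le n\le\frac nd AH\le\frac nd\cdot3A\,k\,d^\eta$, and Theorem 1 holds because $\log d\ge 0$. So assume from now on, until the end of Section 10, that $d>AH$. Then $d^{1-\eta}>A\kappa\ge6000$, which forces $\eta<1$; also $d\ge2$, and all degrees are at most $2d$. Let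
$$T=\log\frac d{AH}>0,\qquad M_t=\frac{de^{-t}}H=Ae^{T-t}\qquad(0\le t\le T).$$
So $M_t$ decreases from $d/H\le d$ to $M_T=A$. Since $\frac d{dt}\frac1{M_t}=\frac1{M_t}$,
$$\int_s^t\frac{dr}{M_r}=\frac1{M_t}-\frac1{M_s}.\tag{1}$$
Let
$$\delta_t=M_t^{-1/4}\le1,\qquad\bar g_t=1+\eta+\delta_t\le3.$$
The tolerance $\delta_t$ is larger than the expected noise $M_t^{-1/2}$ and yet has bounded integral. With $M=M_t$, $dt=-dM/M$,
$$\int_0^T\delta_t\,dt\le\int_A^\infty M^{-5/4}\,dM=4A^{-1/4}\le\log2,\tag{2}$$
the last step because $6.68^4<2000$ and $4/6.68<0.6<\log 2$.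

**Step 2: weights.** A trajectory is a finite sequence of selections $(t_i,x_i)$ with $0<t_1<t_2<\dots\le T$. Given one, $S_t$ is the set of vertices selected up to time $t$, and $U_t=V\setminus N[S_t]$, where $N[S]=\bigcup_{x\in S}N[x]$. The weights are determined by the trajectory: $w_t(x)=0$ if $x\notin U_t$, and for $x\in U_t$
$$w_0(x)=\frac1d,\qquad\frac d{dt}w_t(x)=w_t(x)g_t(x),\tag{3}$$
where for every vertex $x$
$$\lambda_t(x)=\sum_{y\in N[x]}w_t(y),\qquad g_t(x)=\min(\lambda_t(x),\bar g_t).$$
Between selections this is a system of ordinary differential equations with locally Lipschitz right-hand side, and since $g\le\bar g$ its solutions are bounded, so there is a unique solution. When $y$ is selected, the weights on $N[y]$ become $0$ and no other weight jumps. For $x\in U_t$ we have $w_t(x)=\frac1d\exp\int_0^tg_s(x)\,ds$. Weights are right-continuous, and $C^1$ between selections.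

For example, in $L$ the rule $w_0=1/d$ gives $w_0=\frac14$ and $\lambda_0=\frac54$; selecting one vertex sends five weights to $0$.

**Step 3: a deterministic bound on weights.** This is what the cap buys. Since $AH\ge1$ we have $e^{\eta T}\le d^\eta$. By (2), for every trajectory,
$$0\le w_t(x)\le\frac1d\exp\int_0^t\bar g_s\,ds\le\frac1d\,e^t\,d^\eta\,e^{\log2}=\beta_t:=\frac2{\kappa M_t},\qquad\kappa\beta_t=\frac2{M_t}.\tag{4}$$
Hence the total weight on $N[x]\cap N[y]$, $x\ne y$, is at most $2/M_t$. This is where the codegree hypothesis is used: to bound jumps and overlaps of closed neighborhoods. Triangles only add to these overlaps, which $\kappa=k+2$ has already counted.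

**Step 4: the random process, with some vertices forbidden.** For $F\subseteq V$ let $P_F$ be the law of the random trajectory in which each $x\notin F$ is selected at rate $w_t(x)$, and vertices of $F$ are never selected. The weights always follow the rules of Step 2. Rates are bounded, and at most $n$ selections occur, since a selected vertex has weight $0$ afterward. So this is a well-defined piecewise deterministic Markov process: it follows an ordinary differential equation between random jump times. Write $P=P_\emptyset$, and $E_F,E$ for expectations. Only undominated vertices have positive rate, so $S_t$ is always independent. Under $P_F$, a vertex $x\in U_t$ leaves $U$ at rate $\sum_{y\in N[x]\setminus F}w_t(y)$.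

We recall Dynkin's formula. Let $X_t$ be a bounded functional of the trajectory on $[0,t]$ that is $C^1$ between selections with bounded derivative $\dot X_t$, and that jumps by a bounded amount $\Delta^yX_t$ if $y$ is selected at time $t$. Define its drift under $P_F$ to be $\dot X_t+\sum_{y\notin F}w_t(y)\Delta^yX_t$. Then $X_t-X_0-\int_0^t(\text{drift})\,ds$ is a martingale. In particular $\frac d{dt}E_FX_t=E_F[\text{drift}]$ (for almost every $t$, with $E_FX_t$ the integral of it), and $X$ is a supermartingale if the drift is never positive. For a fixed graph, all functionals below are bounded on $[0,T]$ by (4), so the formula applies.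

## 5. Forbidding selections instead of conditioning

We shall want $\lambda(v)$ on the event that $v$ is still undominated, that is, that no vertex of $N[v]$ has been selected. Rather than condition on this, we pass to the process in which selecting in $N[v]$ is forbidden.

**Lemma 5.** Let $F\subseteq F'\subseteq V$, $t\in[0,T]$, and let $\Phi\ge0$ be a functional of the trajectory on $[0,t]$. Then
$$E_F\big[\Phi\,1\{\text{no vertex of }F'\setminus F\text{ selected by time }t\}\big]=E_{F'}\Big[\Phi\exp\Big(-\int_0^t\sum_{x\in F'\setminus F}w_s(x)\,ds\Big)\Big].\tag{5}$$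

**Proof.** Given the past, the next selection is of $x\notin F$ at time $r$ with density $w_{r-}(x)$ times the exponential of minus the total rate integrated since the previous selection. Multiplying these, the density of a trajectory on $[0,t]$ under $P_F$, with respect to Lebesgue measure for the times and counting measure for the labels, is
$$\prod_iw_{t_i-}(x_i)\,1\{x_i\notin F\}\;\exp\Big(-\int_0^t\sum_{x\notin F}w_s(x)\,ds\Big).$$
The weights are the same function of the trajectory under $P_F$ and $P_{F'}$. On trajectories that select no vertex of $F'\setminus F$, the density under $P_F$ is therefore the density under $P_{F'}$ times $\exp(-\int_0^t\sum_{x\in F'\setminus F}w_s(x)\,ds)$. Under $P_{F'}$ no other trajectories occur. Integrate $\Phi$. $\square$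

As a check, let $v$ be a vertex of $K_2$, with the uncapped weights $\frac1{1-2t}$ of Section 3 and $t<\frac12$. If both vertices are forbidden nothing random happens, and the formula gives $P(v\in U_t)=\exp(-\int_0^t\frac{2\,ds}{1-2s})=1-2t$, as computed there.

## 6. Reduction to the survival probability of one vertex

**Step 1: the number of selections.** The capped weights are bounded, so here a drift bound does control the expectation. Under $P$ the weight of $x\in U_t$ grows at rate $w_tg_t$ and jumps to $0$ at rate $\lambda_t(x)$, so
$$\frac d{dt}E\,w_t(x)=E\big[w_t(x)(g_t(x)-\lambda_t(x))\big]\le0,$$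
hence $E\,w_t(x)\le\frac1d$ and
$$E|S_T|=\int_0^T\sum_xE\,w_t(x)\,dt\le\frac{nT}d.\tag{6}$$

**Step 2: survival.** The event $v\in U_T$ says that no vertex of $N[v]$ is selected by time $T$. By (5) with $F=\emptyset$, $F'=N[v]$, $\Phi=1$,
$$P(v\in U_T)=E_{N[v]}\big[e^{-\Lambda_T}\big],\qquad\Lambda_t:=\int_0^t\lambda_s(v)\,ds.\tag{7}$$

**Lemma 6.** There is an absolute constant $C_3$ with $E_{N[v]}[e^{-\Lambda_T}]\le C_3e^{-T}$ for every vertex $v$.

**Step 3: Lemma 6 implies Theorem 1.** Add to $S_T$ a maximal independent subset of $G[U_T]$. No vertex of $U_T$ is adjacent to $S_T$, so the union is independent. It dominates $V\setminus U_T$ through $S_T$, and $U_T$ by maximality. Its size is at most $|S_T|+|U_T|$, and by (6), (7), Lemma 6 and $e^{-T}=AH/d$ the expectation of this is at most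
$$\frac{nT}d+C_3ne^{-T}\le\frac nd(\log d+C_3AH),\qquad H\le3k\,d^\eta .$$
Some outcome is at most the expectation. This is Theorem 1, with $C=3A\max(1,C_3)$. It remains to prove Lemma 6. Fix $v$.

Here is the plan. Under $P_{N[v]}$, a neighbor $x\in U$ of $v$ leaves $U$ at rate $\sum_{y\in N[x]\setminus N[v]}w(y)\le\lambda(x)$, so the drift of $\lambda(v)$ is at least
$$\sum_{x\in N(v)}w(x)\big(g(x)-\lambda(x)\big).$$
It is negative only through the neighbors where the cap is active. Section 7 shows that the cap is rarely active, Section 8 bounds the total loss, Section 9 shows that $\lambda(v)$ rarely falls below $1$ by much, and Section 10 integrates.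

## 7. The upper tail of $\lambda(x)$ for a neighbor $x$ of $v$

Let $x\in N(v)$ and $F'=N[v]\cup N[x]$. We bound an exponential moment of $\lambda_t(x)$ under $P_{F'}$. The exponent will be a function $\theta_s$ of time: the second-order term coming from the jumps is of order $\frac{\theta^2}M\lambda(x)$, and we let $\theta_s$ decrease just fast enough to absorb it.

**Lemma 7.** For $t\in[0,T]$ and $1\le\theta\le M_t/14$,
$$E_{F'}\,e^{\theta(\lambda_t(x)-1-\eta)}\le e^{51\theta^2/M_t}.$$

**Proof.** **Step 1: the exponent.** For $s\le t$ define $\theta_s$ by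
$$\frac1{\theta_s}=\frac1\theta-7\Big(\frac1{M_t}-\frac1{M_s}\Big).$$
Then $\theta_t=\theta$. The subtracted term lies between $0$ and $\frac7{M_t}\le\frac1{2\theta}$, so $1\le\theta\le\theta_s\le2\theta\le M_t/7\le M_s$. Differentiating, $-\theta_s'/\theta_s^2=7/M_s$, that is, $\theta_s'=-7\theta_s^2/M_s$. Finally, from $\frac1{1-u}\le1+2u$ for $0\le u\le\frac12$,
$$\theta_0\le\frac\theta{1-7\theta/M_t}\le\theta\Big(1+\frac{14\theta}{M_t}\Big).$$

**Step 2: the drift of $e^{\theta_s\lambda_s(x)}$ under $P_{F'}$.** We drop the index $s$. If $y\notin F'$ is selected, then $y\ne x$ and $\lambda(x)$ drops by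
$$J(y)=\sum_{u\in N[y]\cap N[x]}w(u)\le\kappa\beta=\frac2M.$$
Between selections $\lambda(x)'=\sum_{u\in N[x]}w(u)g(u)$. So the drift is
$$e^{\theta\lambda(x)}\Big[\theta'\lambda(x)+\theta\sum_{u\in N[x]}w(u)g(u)+\sum_{y\notin F'}w(y)\big(e^{-\theta J(y)}-1\big)\Big].$$
Since $\theta J\le2\theta/M$,
$$e^{-\theta J}-1\le-\theta J+\tfrac12\theta^2J^2\le-\Big(1-\frac\theta M\Big)\theta J.$$
Because $u\in N[y]$ is the same as $y\in N[u]$, exchanging the sums gives
$$\sum_{y\notin F'}w(y)J(y)=\sum_{u\in N[x]}w(u)\sum_{y\in N[u]\setminus F'}w(y)=\sum_{u\in N[x]}w(u)\big(\lambda(u)-r(u)\big),\qquad r(u)=\sum_{y\in N[u]\cap F'}w(y)\le\lambda(u).$$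
So the last two terms in the bracket are together at most $\theta\sum_{u\in N[x]}w(u)q(u)$, where
$$q(u)=g(u)-\Big(1-\frac\theta M\Big)\big(\lambda(u)-r(u)\big).$$

**Step 3: bounding $q$.** The growth $g(u)$ and the killing $\lambda(u)$ should nearly cancel; the error comes from overlaps.

If $u\ne v,x$, then $|N[u]\cap F'|\le|N[u]\cap N[v]|+|N[u]\cap N[x]|\le2\kappa$, so $r(u)\le2\kappa\beta=\frac4M$. As $\lambda(u)\ge g(u)$, $0\le\theta/M\le1$ and $g\le3$,
$$q(u)\le g(u)-\Big(1-\frac\theta M\Big)g(u)+r(u)=\frac\theta Mg(u)+r(u)\le\frac{4+3\theta}M.$$

If $u\in\{v,x\}$, there is no useful bound on $r(u)$, but $q(u)\le g(u)\le3$. A single weight is small: $w(u)q(u)\le3\beta=\frac6{\kappa M}\le\frac2M$, since $\kappa\ge3$. The two vertices $v,x$ contribute at most $\frac4M$.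

Hence the drift is at most
$$e^{\theta\lambda(x)}\Big[\theta'\lambda(x)+\theta\,\frac{4+3\theta}M\lambda(x)+\frac{4\theta}M\Big]\le\frac{4\theta}M\,e^{\theta\lambda(x)},$$
because $\theta(4+3\theta)\le7\theta^2$ for $\theta\ge1$ and $\theta'=-7\theta^2/M$.

**Step 4: integration.** At time $0$, $\lambda_0(x)=\frac{\deg x+1}d\le1+\eta+\frac1d\le3$. By Gronwall's inequality and (1),
$$\log E_{F'}e^{\theta\lambda_t(x)}\le\theta_0\lambda_0(x)+\int_0^t\frac{4\theta_s}{M_s}\,ds.$$
The first term is at most $\theta(1+\eta)+\frac\theta d+\frac{14\theta^2}{M_t}\cdot3$. The second is at most $8\theta\int_0^t\frac{ds}{M_s}\le\frac{8\theta}{M_t}$. Since $M_t\le d$ and $\theta\ge1$, we have $\frac\theta d\le\frac{\theta^2}{M_t}$ and $\frac{8\theta}{M_t}\le\frac{8\theta^2}{M_t}$. The sum is at most $\theta(1+\eta)+\frac{(42+1+8)\theta^2}{M_t}$. $\square$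

Now choose $\theta=M_t^{3/4}/102$. It is at least $1$, because $M_t\ge2000$ and $102^4<2000^3$; it is at most $M_t/14$, because $M_t\ge1$. We use $(a)_+\le e^{\theta a}$, valid for $\theta\ge1$: trivial if $a\le0$, and $a\le e^a\le e^{\theta a}$ if $a>0$. With $a=\lambda_t(x)-\bar g_t=(\lambda_t(x)-1-\eta)-\delta_t$ and $51\theta^2/M_t=\theta\cdot\frac{51}{102}M_t^{-1/4}=\theta\delta_t/2$,
$$E_{F'}\big[(\lambda_t(x)-\bar g_t)_+\big]\le e^{51\theta^2/M_t-\theta\delta_t}=e^{-\theta\delta_t/2}=e^{-\sqrt{M_t}/204}.\tag{8}$$

## 8. The loss caused by the cap

From here on we work under $P_{N[v]}$. Let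
$$\ell_t=\sum_{x\in N(v)}w_t(x)\big(\lambda_t(x)-g_t(x)\big)=\sum_{x\in N(v)}w_t(x)\big(\lambda_t(x)-\bar g_t\big)_+,\qquad L_t=\int_0^t\ell_s\,ds.$$

**Step 1: moving one factor $w_t(x)$ into the measure.** Bound (8) is about $P_{F'}$, and we need it under $P_{N[v]}$. Let $x\in N(v)$ and $F'=N[v]\cup N[x]$. Then $w_t(x)=1\{x\in U_t\}\frac1d\exp\int_0^tg_s(x)\,ds$. Under $P_{N[v]}$ the event $x\in U_t$ says that no vertex of $N[x]\setminus N[v]=F'\setminus N[v]$ has been selected. By (5) with $F=N[v]$, for every functional $\Phi\ge0$ of the trajectory on $[0,t]$,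
$$E_{N[v]}[w_t(x)\Phi]=\frac1dE_{F'}\Big[\Phi\exp\int_0^t\Big(g_s(x)-\lambda_s(x)+\sum_{y\in N[x]\cap N[v]}w_s(y)\Big)ds\Big]\le\frac ed\,E_{F'}\Phi,\tag{9}$$
since $g\le\lambda$, and by (4) and (1) the overlap contributes at most $\int_0^t\kappa\beta_s\,ds=\int_0^t\frac{2\,ds}{M_s}\le\frac2{M_t}\le1$. The growth of the weight thus pays for the survival of $x$.

**Step 2: the expected loss.** Apply (9) with $\Phi=(\lambda_t(x)-\bar g_t)_+$, then (8), and sum over the at most $2d$ neighbors $x$ of $v$:
$$E_{N[v]}\ell_t\le2e\,e^{-\sqrt{M_t}/204}.$$
Integrate, substituting $M=M_s$, $ds=-dM/M$, and then $r=\sqrt M$, $\frac{dM}M=\frac{2\,dr}r$: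
$$E_{N[v]}L_t\le2e\int_{M_t}^\infty e^{-\sqrt M/204}\frac{dM}M=4e\int_{\sqrt{M_t}}^\infty e^{-r/204}\frac{dr}r\le\frac{816e}{\sqrt{M_t}}\,e^{-\sqrt{M_t}/204}.\tag{10}$$

## 9. The lower tail of $\lambda(v)$

For $t\in[0,T]$ let $\mathcal E_t$ be the event that $\lambda_s(v)\le1-\delta_t/2$ for some $s\le t$.

**Lemma 8.** $P_{N[v]}(\mathcal E_t)\le C_2e^{-\sqrt{M_t}/204}$ with $C_2$ an absolute constant.

**Proof.** We build a supermartingale that is large when $\lambda(v)$ is small, with the loss compensated inside the exponent. A maximal inequality then handles all $s\le t$ at once.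

**Step 1: the exponent.** Let $\theta=M_t^{3/4}/48\le M_t/2$, and for $s\le t$ define
$$\frac1{\theta_s}=\frac1\theta+6\Big(\frac1{M_t}-\frac1{M_s}\Big).$$
Then $\theta_t=\theta$, $\theta_s'=6\theta_s^2/M_s$, $\theta_s\le\theta\le M_t/2\le M_s/2$, and
$$\theta_0\ge\frac\theta{1+6\theta/M_t}\ge\theta\Big(1-\frac{6\theta}{M_t}\Big).$$
Let
$$Z_s=\exp\Big(-\theta_s\lambda_s(v)-2\int_0^s\theta_r\ell_r\,dr\Big).$$

**Step 2: $Z$ is a supermartingale under $P_{N[v]}$.** We drop the index $s$. If $y\notin N[v]$ is selected, then $v\notin N[y]$, and $\lambda(v)$ drops by $J(y)=\sum_{x\in N[y]\cap N(v)}w(x)\le\frac2M$. Since $\theta J\le\frac{2\theta}M\le1$, and $e^a-1\le a+a^2$ for $0\le a\le1$,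
$$e^{\theta J}-1\le\theta J+\theta^2J^2\le\Big(1+\frac{2\theta}M\Big)\theta J.$$
Exchanging sums as before,
$$\sum_{y\notin N[v]}w(y)J(y)=\sum_{x\in N(v)}w(x)\sum_{y\in N[x]\setminus N[v]}w(y)\le\sum_{x\in N(v)}w(x)\lambda(x)=\sum_{x\in N(v)}w(x)g(x)+\ell.$$
Between selections $\lambda(v)'=\sum_{x\in N[v]}w(x)g(x)$. So the drift of $Z$ is at most
$$Z\Big[-\theta'\lambda(v)-2\theta\ell-\theta\sum_{x\in N[v]}w(x)g(x)+\theta\Big(1+\frac{2\theta}M\Big)\Big(\sum_{x\in N(v)}w(x)g(x)+\ell\Big)\Big].$$
The sum over $N[v]$ is at least the sum over $N(v)$, so the main terms cancel. What remains of the last two terms is at most $\theta\big(\frac{2\theta}M\sum_{x\in N(v)}w(x)g(x)+(1+\frac{2\theta}M)\ell\big)$. With $g\le3$ and $\frac{2\theta}M\le1$ the drift is at most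
$$Z\Big[-\theta'\lambda(v)-2\theta\ell+\theta\Big(\frac{2\theta}M\cdot3\lambda(v)+2\ell\Big)\Big]=Z\Big[-\theta'+\frac{6\theta^2}M\Big]\lambda(v)=0.$$
So $Z$ is a nonnegative supermartingale. Its initial value is $Z_0=e^{-\theta_0\lambda_0(v)}\le e^{-\theta_0}$, since $\lambda_0(v)=\frac{\deg v+1}d\ge1$; this is where the minimum degree enters.

**Step 3: the case of small loss.** On $\mathcal E_t\cap\{L_t\le\delta_t/16\}$, some $s\le t$ has $\lambda_s(v)\le1-\delta_t/2$. Since $\theta_r\le\theta$ and $1-\delta_t/2>0$,
$$Z_s\ge\exp\big(-\theta(1-\delta_t/2)-2\theta L_t\big)\ge\exp\big(-\theta(1-\delta_t/2)-\theta\delta_t/8\big).$$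
The maximal inequality $P(\sup_sZ_s\ge a)\le E Z_0/a$ for right-continuous nonnegative supermartingales, with $-\theta_0\le-\theta+6\theta^2/M_t$, gives
$$P_{N[v]}(\mathcal E_t,\,L_t\le\delta_t/16)\le\exp\Big(\frac{6\theta^2}{M_t}-\frac{\theta\delta_t}2+\frac{\theta\delta_t}8\Big)=e^{-\theta\delta_t/4}=e^{-\sqrt{M_t}/192},$$
since $6\theta^2/M_t=\theta\cdot\frac6{48}M_t^{-1/4}=\theta\delta_t/8$.

**Step 4: the case of large loss.** By Markov's inequality and (10),
$$P_{N[v]}(L_t>\delta_t/16)\le16M_t^{1/4}\cdot816e\,M_t^{-1/2}e^{-\sqrt{M_t}/204}\le16\cdot816e\cdot e^{-\sqrt{M_t}/204}.$$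
Adding the two bounds proves the lemma with $C_2=1+16\cdot816e$. $\square$

## 10. Summing over the time of the first failure

**Proof of Lemma 6.** Lemma 8 is strong when $M_t$ is large but says nothing useful at $t=T$, where $M_T=A$. This is harmless: if $\lambda(v)$ fails only near time $T$, then $\Lambda_T$ is already close to $T$. So we split according to the first failure time.

**Step 1: what is gained before failure.** Let $\rho=\inf\{s\in[0,T]:\lambda_s(v)<1-\delta_s\}$, with $\inf\emptyset=\infty$. For $s<\rho$ we have $\lambda_s(v)\ge1-\delta_s$. As $\lambda\ge0$, (2) gives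
$$\Lambda_T\ge\Lambda_{\rho\wedge T}\ge(\rho\wedge T)-\int_0^T\delta_s\,ds\ge(\rho\wedge T)-\log2.$$
If $\rho=\infty$, then $e^{-\Lambda_T}\le2e^{-T}$.

**Step 2: failure in a given window.** If $\rho\le T$, let $j=\lfloor T-\rho\rfloor$, so that $0\le j\le T$ and $T-j-1<\rho\le T-j$. Then
$$e^{-\Lambda_T}\le2e^{-\rho}\le2e^{-T}e^{j+1}.$$
Put $t=T-j$. By right-continuity, $\lambda_\rho(v)\le1-\delta_\rho$. Since $M_\rho=M_te^{t-\rho}$ with $0\le t-\rho\le1$,
$$\delta_\rho=\delta_te^{-(t-\rho)/4}\ge e^{-1/4}\delta_t\ge\frac{\delta_t}2.$$
So $\lambda_\rho(v)\le1-\delta_t/2$ with $\rho\le t$, that is, $\mathcal E_{T-j}$ occurs.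

**Step 3: the sum.** By Lemma 8 and $M_{T-j}=Ae^j$,
$$E_{N[v]}e^{-\Lambda_T}\le2e^{-T}\Big[1+\sum_{j\ge0}e^{j+1}\,C_2\exp\big(-\sqrt{Ae^j}/204\big)\Big]=:C_3e^{-T}.$$
The factor $e^{j+1}$ is beaten by $\exp(-\sqrt A\,e^{j/2}/204)$, so the series converges. It involves only absolute constants, so $C_3$ is absolute. $\square$

This completes the proof of Theorem 1, and with it Corollary 2: the conjecture is true.

## 11. Random regular graphs without small dominating sets

Theorem 4 is a first-moment computation in the configuration model. Give each of $n$ vertices $d$ points and take a uniformly random perfect matching of the $nd$ points; each matched pair becomes an edge of a $d$-regular multigraph. For example, with $n=2$, $d=3$ there are $15$ matchings: in $3!=6$ of them all pairs run across, giving a triple edge, and in the other $3\cdot3=9$ each vertex has a loop and one edge joins the two.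

For fixed $d$ and $n\to\infty$, the multigraph has no cycle of length $1,2,3,4$ (loops and double edges being cycles of length $1$ and $2$) with probability tending to $\exp\big(-\sum_{i=1}^4\frac{(d-1)^i}{2i}\big)>0$ (Bollobás 1980; Wormald 1981). So it suffices to show that, with probability $1-o(1)$, there is no dominating set of size at most $\alpha n$, where
$$\alpha=\frac{\log d-2\log\log d-1}d$$
and $d$ is large, so that $\alpha>0$. Let $s=\lfloor\alpha n\rfloor\ge1$. A superset of a dominating set is dominating, so we need only consider sets of size exactly $s$.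

We need that a random set of points is no better than independent choices at hitting many blocks. This follows from negative association of the indicators of a uniform $m$-subset (Joag-Dev and Proschan, Ann. Statist. 1983); what we use has a short direct proof.

**Lemma 9.** Let $A_1,\dots,A_q$ be disjoint $d$-subsets of an $N$-set, let $m\le N-d$, and let $R$ be a uniformly random $m$-subset. Put $p=P(R\cap A_1=\emptyset)$. Then $P(R\text{ meets every }A_i)\le(1-p)^q$.

**Proof.** Let $D_i$ be the event that $R$ meets $A_1,\dots,A_i$. Given $R$, remove $R\cap A_i$ and replace it by a uniformly random set of the same size from the complement of $A_i\cup R$. There is room, since that complement has $N-d-m+|R\cap A_i|$ elements. The new set $R'$ is an $m$-subset of the complement of $A_i$, and by symmetry it is uniform. So it has the law of $R$ conditioned on $R\cap A_i=\emptyset$. Since $R'\supseteq R\setminus A_i$, it meets every $A_j$, $j\ne i$, that $R$ meets. Hence $P(D_{i-1}\mid R\cap A_i=\emptyset)\ge P(D_{i-1})$, that is, $P(D_{i-1},\,R\cap A_i=\emptyset)\ge p\,P(D_{i-1})$. So $P(D_i)\le(1-p)P(D_{i-1})$,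 and induction finishes. $\square$

**Proof of Theorem 4.** **Step 1: the probability that a fixed $S$ dominates.** Let $|S|=s$. Condition on the pairs of the matching inside $S$. The remaining $m\le ds$ points of $S$ are matched to a uniformly random $m$-subset $R$ of the $N=(n-s)d$ outside points, and $S$ dominates exactly when $R$ meets the point set of every outside vertex. Put $\sigma=\frac s{n-s-1}$.

Let $d$ be so large that $\alpha\le\frac14$, and then let $n\ge4/\alpha$. We claim $\sigma\le\alpha+2\alpha^2$. Indeed $\sigma\le\frac\alpha{1-\alpha-1/n}$, and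
$$(1+2\alpha)\Big(1-\alpha-\frac1n\Big)=1+\alpha-2\alpha^2-\frac{1+2\alpha}n\ge1+\frac\alpha2-\frac2n\ge1.$$
So $\sigma\le\alpha+2\alpha^2\le\frac32\alpha\le\frac12$. In particular $m\le ds\le\frac12d(n-s-1)\le N-d$, and Lemma 9 gives $P(S\text{ dominates})\le(1-p)^{n-s}$ with
$$p=\prod_{i=0}^{d-1}\Big(1-\frac m{N-i}\Big)\ge\Big(1-\frac{ds}{N-d}\Big)^d=(1-\sigma)^d.$$
Since $\log(1-u)\ge-u-u^2$ for $0\le u\le\frac12$, and $\sigma+\sigma^2\le\alpha+2\alpha^2+\frac94\alpha^2\le\alpha+5\alpha^2$,
$$p\ge e^{-d\alpha-5d\alpha^2}=\frac{e\log^2d}d\,e^{-5d\alpha^2}=\frac{e\log^2d}d\,(1-o_d(1)),$$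
because $d\alpha^2\to0$ as $d\to\infty$. As $n-s\ge(1-\alpha)n$, $\alpha\to0$ and $e>2$, for $d\ge d_0$
$$P(S\text{ dominates})\le e^{-(n-s)p}\le\exp\Big(-\frac{2n\log^2d}d\Big).$$
The bound does not depend on the conditioning.

**Step 2: the number of sets.** We have $\binom ns\le\big(\frac{en}s\big)^s=\exp\big(n\,a\log\frac ea\big)$ with $a=s/n\le\alpha$. The function $a\mapsto a\log\frac ea$ has derivative $-\log a\ge0$ on $(0,1]$, and $\alpha\le\frac{\log d}d\le1$. So, once $\log\log d\ge1$,
$$\binom ns\le\exp\Big(n\,\frac{\log d}d\,(1+\log d-\log\log d)\Big)\le\exp\Big(\frac{n\log^2d}d\Big).$$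

**Step 3: conclusion.** The expected number of dominating $s$-sets is at most $\exp(-n\log^2d/d)\to0$ as $n\to\infty$. So with probability $1-o(1)$ there is none, while the multigraph is a simple graph of girth at least $5$ with probability bounded away from $0$. For all sufficiently large $n$ with $nd$ even, both happen together with positive probability. $\square$
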